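# Infinitely many minimal models reached from one terminal threefold

## 1. Theorem A and the meaning of its terms

All varieties are over $\mathbb C$.

**Theorem A.** For each $k\in\{0,1,2\}$ there is a $\mathbb Q$-factorial terminal projective threefold $Y$ with $\kappa(Y)=k$, whose only singularities are points of type $\frac12(1,1,1)$, such that infinitely many pairwise different minimal models of $Y$ are reached by runs of the $K_Y$-MMP.

To unpack this we must say what a run is, what it means to reach a minimal model, and when two of them are different.

**Definition (step, run, outcome).** Let $Z$ be a terminal projective variety and $\mathcal R$ a $K_Z$-negative extremal ray of $\overline{NE}(Z)$ whose contraction $c:Z\to Z'$ is birational. If the exceptional locus of $c$ contains a divisor, the step attached to $\mathcal R$ is the *divisorial contraction* $Z\to Z'$. If $c$ is small, the step is the *flip* $Z\dashrightarrow Z^+$, where $c^+:Z^+\to Z'$ is a small projective birational morphism from a normal variety such that $K_{Z^+}$ is $\mathbb Q$-Cartier and $c^+$-ample. A *run* of the $K_Y$-MMP is a sequence $Y=Z_0\dashrightarrow Z_1\dashrightarrow\cdots$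 of such steps. If a run ends at a variety $X$ with $K_X$ nef, then $X$, together with the induced map $\varphi:Y\dashrightarrow X$, is a *minimal model reached via the $K_Y$-MMP*. We call $(X,\varphi)$ an *outcome*.

**Definition (different outcomes).** Outcomes $(X,\varphi)$ and $(X',\varphi')$ are *the same* if there is an isomorphism $\beta:X\to X'$ with $\beta\varphi=\varphi'$. Otherwise they are *different*.

At each step there may be several rays to choose from, so different runs may end differently. In dimension $3$, flips exist and every run is finite (known results).

*Example (a single outcome).* Let $Y$ be the blow-up of an abelian threefold at a point, with exceptional divisor $E\cong\mathbb P^2$, so $K_Y=2E$. A curve with $K_Y\cdot C<0$ lies in $E$, and all curves in $E$ are numerically multiples of a line. So there is exactly one $K_Y$-negative ray. Its contraction leads back to the abelian threefold, and this is the only outcome.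

*Example (the singularity $\frac12(1,1,1)$).* This is the quotient $\mathbb C^3/\{\pm1\}$. Blowing up the singular point gives a resolution with exceptional divisor $P\cong\mathbb P^2$ and normal bundle $\mathcal O(-2)$. Write the canonical divisor as the pullback plus $aP$. Adjunction on $P$ reads $-3=(a+1)(-2)$, so $a=\frac12>0$, and the point is terminal.

*Example (isomorphic but different).* Blow up the node of $\{xy=zw\}\subset\mathbb C^4$. The exceptional divisor is $E\cong\mathbb P^1\times\mathbb P^1$ with normal bundle $\mathcal O(-1,-1)$. Since $K$ is the pullback plus $E$, a line in either ruling has $K\cdot(\text{line})=-1$. Contracting $E$ along one ruling or the other gives the two small resolutions. The setting is local over the cone, but the lesson is general. The exchange $z\leftrightarrow w$ makes the two targets isomorphic as abstract varieties. They are different as models, because the map between them that is compatible with the blow-up is not regular. Both contract the same divisor $E$; they differ in the *pencil* along which $E$ is contracted.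

The question, posed in the Oberwolfach report "Mathematisches Forschungsinstitut Oberwolfach" (http://publications.mfo.de:80/bitstream/handle/mfo/3399/OWR_2014_10.pdf?sequence=1&isAllowed=y), is the following.

**Conjecture.** Suppose that $Y$ is a terminal projective threefold. Then the number of minimal models $X_i$ that can be reached via the $K_Y$-MMP is finite.

Theorem A says that the conjecture is false. We also prove the following complements, which the disproof does not need.

**Theorem B.**

1. $Y$ can even be taken smooth in Theorem A.
2. The threefolds $Y$ constructed for Theorem A have infinitely many $K_Y$-negative extremal rays of flipping type.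
3. If $Y$ is a terminal projective threefold with $\kappa(Y)=3$, the number of outcomes is finite. If $\kappa(Y)=-\infty$, there are none. So for $\kappa\in\{-\infty,0,1,2,3\}$, finiteness holds for all terminal projective threefolds of Kodaira dimension $\kappa$ if and only if $\kappa\in\{-\infty,3\}$.
4. For all $n\ge3$ and $0\le k\le n-1$ there is a smooth projective $n$-fold of Kodaira dimension $k$ for which infinitely many different minimal models are reached by runs of the MMP.

[KM] denotes Kollár–Mori, *Birational Geometry of Algebraic Varieties*.

## 2. Discrepancies along a run, and how to recognize an extremal contraction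

We recall four facts.

* **Cone theorem.** For $Z$ terminal projective, $\overline{NE}(Z)$ is the sum of $\overline{NE}(Z)_{K_Z\ge0}$ and of rays $\mathbb R_{\ge0}[C_m]$, where the $C_m$ are curves spanning $K_Z$-negative extremal rays. So every class in $\overline{NE}(Z)$ is a finite sum $\zeta+\sum a_m[C_m]$ with $\zeta\in\overline{NE}(Z)$, $K_Z\cdot\zeta\ge0$ and $a_m>0$. Each $K_Z$-negative extremal ray has a contraction: the unique morphism with connected fibres to a normal projective variety that contracts exactly the curves with class in the ray.
* **Negativity lemma** [KM, Lemma 3.39]. If $H$ is a $\mathbb Q$-Cartier divisor on the source of a proper birational morphism of normal varieties and $-H$ is nef over the base, then $H\ge0$ if and only if its pushforward is $\ge0$.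
* **Rigidity lemma.** If $c$ is a proper surjective morphism of normal varieties with connected fibres, and a morphism $g$ is constant on every fibre of $c$, then $g$ factors through $c$.
* **$\mathbb Q$-factoriality.** Divisorial contractions and flips of $K$-negative extremal rays on a $\mathbb Q$-factorial terminal projective variety give $\mathbb Q$-factorial varieties [KM, 3.36, 3.37].

If $Y$ is not $\mathbb Q$-factorial, it is not automatic that $K$ stays $\mathbb Q$-Cartier after a divisorial contraction. But in a run that reaches an outcome, every $K_{Z_i}$ is $\mathbb Q$-Cartier. Before the end, the next step uses a $K_{Z_i}$-negative ray, and at the end $K_X$ is nef; neither makes sense otherwise. The next lemma extracts what we need from this.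

**Lemma 1.** Let $Y$ be a terminal projective variety and $Y=Z_0\dashrightarrow\cdots\dashrightarrow Z_n=X$ a run in which every $K_{Z_i}$ is $\mathbb Q$-Cartier, with composite $\varphi:Y\dashrightarrow X$. Then every $Z_i$ is terminal, $\varphi^{-1}$ contracts no divisor, and on a common resolution $a:\Gamma\to Y$, $b:\Gamma\to X$
$$a^*K_Y=b^*K_X+G,\qquad G\ge0\ \text{ and } b\text{-exceptional}. \tag{1}$$
Moreover $\kappa(Y)=\kappa(X)$.

*Proof.* **One step.** We compare canonical divisors before and after a step. Let $Z_i$ be terminal, let $c:Z_i\to Z'$ be the contraction used, and let $p:\Gamma\to Z_i$, $p':\Gamma\to Z_{i+1}$ be a common resolution. Take canonical divisors given by one rational form, and put $G_i=p^*K_{Z_i}-p'^*K_{Z_{i+1}}$. Over $Z'$, the divisor $-p^*K_{Z_i}$ is nef, because $-K_{Z_i}$ is $c$-ample. The divisor $p'^*K_{Z_{i+1}}$ is also nef over $Z'$: it is trivial over $Z'$ for a divisorial step and pulled back from a $c^+$-ample divisor for a flip. So $-G_i$ is nef over $Z'$. The pushforward of $G_i$ to $Z'$ is $0$. Hence $G_i\ge0$ by the negativity lemma, and every component of $G_i$ is exceptional over $Z'$. Since $Z_{i+1}\to Z'$ is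 an isomorphism or small, $G_i$ is $p'$-exceptional.

**Terminality.** Let $Q$ be a prime divisor exceptional over $Z_{i+1}$; enlarge $\Gamma$ so that $Q$ lies on it. The discrepancies satisfy $a(Q,Z_{i+1})=a(Q,Z_i)+\mathrm{mult}_QG_i$, where $a(Q,Z_i)=0$ if $Q$ is a divisor on $Z_i$. If $Q$ is exceptional over $Z_i$, the right side is positive because $Z_i$ is terminal. Otherwise the step is divisorial and $Q$ is the strict transform of a $c$-exceptional divisor $Q_0\subset Z_i$. Here $G_i=p^*E$ with $E=K_{Z_i}-c^*K_{Z'}\ge0$. If $Q_0$ had coefficient $0$ in $E$, some curve $C\subset Q_0$ contracted by $c$ would pass through a general point of $Q_0$ and not lie in $\mathrm{Supp}\,E$. Then $E\cdot C\ge0$, whereas $E\cdot C=K_{Z_i}\cdot C<0$. So $\mathrm{mult}_QG_i>0$, and $Z_{i+1}$ is terminal.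

**Summing up.** No inverse step contracts a divisor, so neither does $\varphi^{-1}$, nor the inverse of any $Z_{i+1}\dashrightarrow X$. On a resolution $\Gamma$ dominating all $Z_i$, put $G=\sum G_i\ge0$. A prime divisor of $\Gamma$ exceptional over $Z_{i+1}$ is exceptional over $X$: if its image in $X$ were a divisor, the inverse of $Z_{i+1}\dashrightarrow X$ would be an isomorphism at the generic point of that image, and the divisor would not be exceptional over $Z_{i+1}$. This gives (1) on this $\Gamma$. On any other common resolution the difference $a^*K_Y-b^*K_X$ has the same pullback to a higher resolution, so (1) holds there too. For $m$ sufficiently divisible, $h^0(mK_Y)=h^0(b^*mK_X+mG)=h^0(mK_X)$, as $G$ is effective and $b$-exceptional. $\square$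

**Lemma 2.** Let $f:Z\to Z'$ be a birational morphism with connected fibres, $Z$ terminal projective of any dimension, $Z'$ normal projective. Suppose $f$ contracts at least one curve, and all contracted curves have classes in one ray $\mathbb R_+v$ with $K_Z\cdot v<0$. Then $\mathbb R_+v$ is a $K_Z$-negative extremal ray of $\overline{NE}(Z)$ with contraction $f$.

*Proof.* By the relative Kleiman criterion $-K_Z$ is $f$-ample, so $mf^*A'-K_Z$ is ample for $A'$ ample on $Z'$ and $m\gg0$. Let $\mathcal F=(f^*A')^\perp\cap\overline{NE}(Z)$, a face since $f^*A'$ is nef. Ampleness gives $K_Z<0$ on $\mathcal F\setminus0$. Write an element of $\mathcal F$ as $\zeta+\sum a_m[C_m]$ by the cone theorem. As $f^*A'$ is nef, all summands lie in $\mathcal F$. So $\zeta=0$, since $K_Z\cdot\zeta\ge0$. Each $C_m$ has $f^*A'\cdot C_m=0$, so it is contracted by $f$ and lies in $\mathbb R_+v$. Thus $\mathcal F=\mathbb R_+v$, and $f$ contracts exactly the curves with class in $\mathcal F$. $\square$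

## 3. Surfaces, and why contracted divisors cannot separate outcomes

If $K_Y$ is nef there are no steps, and $Y$ is the only outcome. In general, the natural first way to tell two outcomes apart is to compare the divisors they contract. This never works.

**Lemma 3.** Let $(X,\varphi)$, $(X',\varphi')$ be outcomes of the same $Y$. Then $X\dashrightarrow X'$ is an isomorphism in codimension one. In particular $\varphi$ and $\varphi'$ contract the same divisors.

*Proof.* On a common resolution $p:\Gamma\to X$, $p':\Gamma\to X'$ write $K_\Gamma=p^*K_X+D=p'^*K_{X'}+D'$. As $X,X'$ are terminal by Lemma 1, $D,D'$ are effective and their supports consist of all $p$-exceptional, respectively $p'$-exceptional, prime divisors. Put $H=D'-D$. Then $-H=p'^*K_{X'}-p^*K_X$ is nef over $X$, and $p_*H=p_*D'\ge0$. So $H\ge0$, that is, $D'\ge D$. By symmetry $D=D'$, so $p$ and $p'$ have the same exceptional divisors. Since neither $\varphi^{-1}$ nor $\varphi'^{-1}$ contracts a divisor, a prime divisor of $Y$ is contracted by $\varphi$ exactly if it is exceptional over $X$ on a resolution also dominating $Y$, and likewise for $X'$. $\square$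

For surfaces this settles the question by hand. Terminal surfaces are smooth, and $p$, $p'$ contract the same curves, so $X\to X'$ is an isomorphism compatible with the maps from $Y$. There is at most one outcome, and every automorphism of $Y$ descends to it.

In dimension three there is room left: outcomes may differ in codimension two, as in the node example, where $E$ was contracted along one of two pencils. There an automorphism of order $2$ exchanged the two outcomes. We want the same with infinite order.

**Lemma 4.** Let $Y$ be terminal projective, $\alpha\in\mathrm{Aut}(Y)$, and $\varphi:Y\dashrightarrow X$ an outcome of a run with at least one step. Then $\varphi_n=\varphi\circ\alpha^n$ is an outcome for every $n\in\mathbb Z$. The outcomes $(X,\varphi_n)$ are pairwise different if and only if for no $k\ne0$ is there a $\beta\in\mathrm{Aut}(X)$ with $\beta\varphi=\varphi\alpha^k$.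

*Proof.* Let $\mathcal R_0$ be the ray of the first step, with contraction $c_0$. Then $c_0\alpha^n$ is the contraction of $(\alpha^{-n})_*\mathcal R_0$, which is again $K_Y$-negative and extremal. Its step (divisorial contraction or flip) is the old first step precomposed with $\alpha^n$. Continue with the old run unchanged. Finally, $\beta\varphi\alpha^m=\varphi\alpha^n$ is equivalent to $\beta\varphi=\varphi\alpha^{n-m}$. $\square$

So we look for a threefold $Y$ with an $\alpha$-invariant prime divisor $S$ which some outcome contracts onto a curve along a pencil on $S$ that no power $\alpha^k$, $k\ne0$, preserves. We build $S$ from a surface $R$ with a genus-one fibration and a translation $\theta$, and put $R$ into a threefold by a fibre product over $\mathbb P^1$.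

## 4. Double covers carrying a pencil and an involution

One construction produces both factors of the fibre product.

Let $W$ be a smooth projective surface and $M$ a very ample line bundle. Let $s\in H^0(2M)$, $t\in H^0(M)$ have smooth zero curves $B,T$ meeting transversally in $r=2M^2>0$ points $p_1,\dots,p_r$. By Bertini this holds for general $s,t$.

Let $\nu:V_0=\{w^2=s\}\to W$ be the double cover inside the total space of $M$; here $w$ is the tautological section of $\nu^*M$. It is smooth since $B$ is, and irreducible since $s$ is not a square ($B$ is reduced and nonempty). Moreover $K_{V_0}=\nu^*(K_W+M)$, and $w\mapsto-w$ has fixed locus $\{w=0\}\cong B$.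

The sections $w,t$ of $\nu^*M$ vanish simultaneously exactly at the points $\hat p_i$ over $p_i$. Near $p_i$ the functions $s,t$ are coordinates on $W$, so $(w,t)$ are coordinates on $V_0$ at $\hat p_i$. Let $\varepsilon:V\to V_0$ be the blow-up of all $\hat p_i$, with exceptional curves $E_i$. Since $w,t$ generate the maximal ideal at $\hat p_i$, the ratio $u=w/t$ is a morphism $V\to\mathbb P^1$. Let $\tau$ be the lifted involution and $\Phi$ the class of a fibre of $u$. The following facts will be used repeatedly.

* **(S1)** The $E_i$ are disjoint $\tau$-invariant sections of $u$ with $E_i^2=-1$, and $K_V=\varepsilon^*\nu^*(K_W+M)+\sum E_i$. Also $\Phi=\varepsilon^*\nu^*M-\sum E_i$.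
* **(S2)** $u\circ\tau=-u$. Near $E_i$ there are the charts $(t,u)$, where $w=tu$ and $\tau(t,u)=(t,-u)$, and $(w,v)$ with $v=t/w=1/u$, where $\tau(w,v)=(-w,-v)$. Away from the $E_i$ a fixed point has $w=0$, $t\neq0$, so $u=0$. Hence
$$\mathrm{Fix}(\tau)=u^{-1}(0)\sqcup\{e_1,\dots,e_r\},\qquad e_i=E_i\cap u^{-1}(\infty),$$
and $\tau=-\mathrm{id}$ at $e_i$ in the coordinates $(w,v)$.
* **(S3)** The scheme-theoretic fibres of $u$ are the strict transforms of the members of the pencil $\langle w,t\rangle$, all smooth at the $\hat p_i$, since a nonzero linear form in the coordinates $(w,t)$ cuts out a smooth curve. So $u^{-1}(0)\cong B$ is smooth, and $u^{-1}(\infty)\cong\{w^2=s|_T\}$ is smooth because $s|_T$ has simple zeros. Thus $0,\infty$ are not critical values of $u$.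

**The surface $V$.** Use one of the following with general $s,t$: $(\mathbb P^2,\mathcal O(3))$, $(\mathbb P^1\times\mathbb P^1,\mathcal O(2,3))$, $(\mathbb P^2,\mathcal O(4))$. Then $K_W+M$ is $\mathcal O$, $\mathcal O(0,1)$, $\mathcal O(1)$ respectively. It is globally generated, of Iitaka dimension $0$, $1$, $2$. In the first case, for example, $V_0$ is a double plane branched along a sextic, $K_{V_0}=0$, and $r=18$.

**The surface $R$.** Apply the construction to $\mathcal Q=\mathbb P^1\times\mathbb P^1$ and $M=\mathcal O(1,1)$, with sections $b\in H^0(\mathcal O(2,2))$ and $l\in H^0(\mathcal O(1,1))$. The number of base points is $4$. We write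
$$\rho:R_0=\{z^2=b\}\to\mathcal Q,\qquad R\to R_0,\qquad \pi=z/l:R\to\mathbb P^1,$$
with exceptional curves $O_1,\dots,O_4$, fibre class $F$, involution $\sigma$, and isolated fixed points $f_1,\dots,f_4$ of $\sigma$.

Suppressing pullbacks to $R$, we have $F=\rho^*\mathcal O(1,1)-\sum O_i$ and $K_{R_0}=-\rho^*\mathcal O(1,1)$, so
$$K_R=-F. \tag{2}$$
Since $F^2=4-4=0$, adjunction shows that the fibres of $\pi$ have arithmetic genus $1$. They are connected: the finite part of the Stein factorization of $\pi$ is a finite map from an irreducible curve to $\mathbb P^1$. The section $O_1$ maps onto this curve, and $O_1\to\mathbb P^1$ has degree $1$, so the finite part has degree $1$. Finally let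
$$\tilde\psi:R\to R_0\to\mathcal Q\xrightarrow{\ \mathrm{pr}_1\ }\mathbb P^1,\qquad N=\tilde\psi^*\mathcal O(1).$$
Then $\tilde\psi\sigma=\tilde\psi$, $N^2=0$, and $N\cdot F=2\,(\mathcal O(1,0)\cdot\mathcal O(1,1))=2$. The pencil $\tilde\psi$ is the one along which $S$ will be contracted.

## 5. The surface $R$: integral fibres and a translation that moves the pencil

We shall twice use the following consequence of the Hodge index theorem.

**Lemma 5.** Let $H$ be an ample divisor on a smooth projective surface. For given integers $d,e$ there are only finitely many numerical classes $x$ with $x\cdot H=d$ and $x^2=e$. A numerical class with $x^2<0$ contains at most one irreducible curve.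

*Proof.* Let $y=(H^2)x-dH$. Then $y\cdot H=0$ and $y^2=(H^2)^2e-(H^2)d^2$ is fixed. The lattice $H^\perp$ is negative definite, so finitely many $y$ occur, and $y$ determines $x$. Two distinct irreducible curves have nonnegative intersection number; this gives the second claim. $\square$

**Lemma 6.** For fixed $b$ with smooth zero curve and general $l$, all fibres of $\pi$ are integral.

*Proof.* **Step 1: translate to hyperplane sections.** We have $R_0=\{x_0x_3=x_1x_2,\ z^2=b(x)\}\subset\mathbb P^4$, a surface of degree $4$ with hyperplane class $\rho^*\mathcal O(1,1)=-K_{R_0}$. By (S3) the fibres of $\pi$ are the strict transforms of the hyperplane sections in the pencil $\langle z,l\rangle$, which are smooth at the base points. So it suffices that all hyperplane sections in this pencil are integral.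

**Step 2: bound the set of bad hyperplanes.** A non-integral hyperplane section has degree $4$ and at least two components counted with multiplicity. So it contains an integral curve $G$ of degree $d\le2$, a line or a smooth plane conic. By adjunction $-2=G^2-d$, so $G^2=d-2$. By Lemma 5 such $G$ lie in finitely many numerical classes. Since
$$h^1(\mathcal O_{R_0})=h^1(\mathcal O_{\mathcal Q})+h^1(\mathcal O_{\mathcal Q}(-1,-1))=0,$$
$\mathrm{Pic}(R_0)$ is finitely generated and maps to numerical classes with finite kernel. So finitely many classes in $\mathrm{Pic}(R_0)$ occur.

* If $d=1$, then $G^2=-1$, so $G$ is the only curve in its class. The hyperplanes containing the line $G$ form a $\mathbb P^2$.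
* If $d=2$, then $G^2=0$ and $h^0(\mathcal O(G))\le1+h^0(\mathcal O_{\mathbb P^1})=2$, so $\dim|G|\le1$. The hyperplanes containing the plane spanned by $G$ form a $\mathbb P^1$.

Hence the set $Z\subset(\mathbb P^4)^\vee$ of hyperplanes with non-integral section lies in a constructible set of dimension $\le2$.

**Step 3: choose $l$.** The point $[z]$ is not in $Z$, since $\{z=0\}\cong\{b=0\}$ is smooth and, being an ample curve on $\mathcal Q$, connected. Projection from $[z]$ sends $Z$ into a set of dimension $\le2$ in $\mathbb P(H^0(\mathcal Q,\mathcal O(1,1)))=\mathbb P^3$. All members of $\langle z,l\rangle$ other than $[z]$ project to $[l]$. For $[l]$ outside the closure of the image of $Z$, no member of the pencil lies in $Z$. $\square$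

**Choice of $b,l$.** Fix such general $(b,l)$. Replacing $l$ by $cl$, $c\in\mathbb C^*$, multiplies $\pi$ by $c^{-1}$ and changes nothing else. By (S3) the critical values of $\pi$ and of $u$ form finite subsets of $\mathbb C^*$. So for a suitable $c$ **the critical values of $\pi$ and $u$ are disjoint**.

**Lemma 7.** There is $\theta\in\mathrm{Aut}(R)$ with $\pi\theta=\pi$, $\theta\sigma=\sigma\theta$, such that for every $k\neq0$ there is no $\mu\in\mathrm{Aut}(\mathbb P^1)$ with $\tilde\psi\circ\theta^k=\mu\circ\tilde\psi$. Moreover the curves $\theta^j(O_1)$, $j\in\mathbb Z$, are pairwise distinct.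

*Proof.* Let $\theta$ be translation by the degree-$0$ class $O_2-O_1$ on the smooth fibres: a point $x$ of a smooth fibre goes to the unique point of that fibre linearly equivalent to $x+O_2-O_1$.

**Step 1: $\theta$ is regular on all of $R$.** A priori $\theta$ is a birational self-map over $\mathbb P^1$, induced by an automorphism of the generic fibre. Take a smooth projective surface $R'$ with birational morphisms $a,a':R'\to R$, $a'=\theta a$. Then
$$K_{R'}\sim a^*K_R+\mathcal E_a\sim a'^*K_R+\mathcal E_{a'},$$
where $\mathcal E_a,\mathcal E_{a'}\ge0$ have the full exceptional loci as supports. Since $K_R=-F$ and $\pi a=\pi a'$, we get $a^*K_R\sim a'^*K_R$, so $\mathcal E_a\sim\mathcal E_{a'}$. As $\mathcal E_a$ is effective and exceptional, $h^0(\mathcal O(\mathcal E_a))=1$, hence $\mathcal E_a=\mathcal E_{a'}$. So $a$ and $a'$ contract the same curves, and $\theta=a'a^{-1}$ is an automorphism by Zariski's main theorem.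

**Step 2: $\theta$ commutes with $\sigma$.** Write $F_x=\pi^{-1}(x)$. By (S1) and (S2), $\sigma:F_x\to F_{-x}$ sends $O_i(x)$ to $O_i(-x)$. Hence it carries translation by $O_2(x)-O_1(x)$ to translation by $O_2(-x)-O_1(-x)$. So $\theta\sigma=\sigma\theta$ on a dense open set, hence everywhere.

**Step 3: $\theta$ has infinite order, and the curves $\theta^j(O_1)$ are distinct.** If $\theta^m=\mathrm{id}$ with $m>0$, then $m(O_2-O_1)\sim0$ on the generic fibre. So on $R$ the divisor $m(O_2-O_1)$ is linearly equivalent to a sum of fibre components. All fibres are integral by Lemma 6, so $m(O_2-O_1)\sim jF$ for some $j\in\mathbb Z$. Intersecting with $O_1$ gives $m=j$, with $O_2$ gives $-m=j$: a contradiction. If $\theta^i(O_1)=\theta^j(O_1)$, then $\theta^{i-j}$ is a translation of the generic fibre with a fixed point, hence trivial, so $i=j$.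

**Step 4: no power preserves the pencil.** Suppose $\tilde\psi\theta^k=\mu\tilde\psi$ with $k\ne0$. Then $\theta^k$ preserves the classes $N$ and $F$, hence $N+F$. This class is ample. Indeed it is nef, $(N+F)^2=4$, and if $(N+F)\cdot Z=0$ for an irreducible curve $Z$, then $F\cdot Z=0$, so $Z$ is a fibre of $\pi$ (all fibres are integral), but $N\cdot F=2\ne0$; so Nakai–Moishezon applies. Thus the $\theta^{kj}(O_1)$, $j\in\mathbb Z$, are infinitely many distinct irreducible curves with self-intersection $-1$ and the same degree with respect to an ample class. This contradicts Lemma 5. $\square$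

## 6. The fibre product $R\times_{\mathbb P^1}V$ and its quotient $Y$

**Step 1: the fibre product is a smooth threefold.** Let $\tilde Y=\{\pi=u\}\subset R\times V$ with projections $p_R,p_V$. Critical values are disjoint, so at every point of $\tilde Y$ either $\pi$ or $u$ is a submersion, and $\tilde Y$ is smooth of dimension $3$. The morphism $p_V$ is proper and surjective, and its fibres are fibres of $\pi$, hence connected. If $\tilde Y$ were a disjoint union of two nonempty closed subsets, each fibre would lie in one of them, and their images would be disjoint closed sets covering the connected $V$. So $\tilde Y$ is connected, hence irreducible.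

The subvariety $\tilde Y$ is the pullback of the diagonal of $\mathbb P^1\times\mathbb P^1$, whose class is $\mathcal O(1,1)$. Adjunction and (2) give
$$K_{\tilde Y}=p_R^*(K_R+F)+p_V^*(K_V+\Phi)=p_V^*(K_V+\Phi). \tag{3}$$

**Why not stop at $\tilde Y$?** The translation $\theta$ acts on $\tilde Y$, and the surfaces $\tilde S_i=p_V^{-1}(E_i)=R\times_{\mathbb P^1}E_i\cong R$ are invariant. One would like an outcome of $\tilde Y$ to contract them. But (S1) gives $K_V+\Phi=\varepsilon^*\nu^*(K_W+2M)$, which is nef. So $K_{\tilde Y}$ is nef, and $\tilde Y$ has no steps at all. The exact obstruction is $(K_V+\Phi)\cdot E_i=-1+1=0$.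

Another $V$ does not help. For any smooth projective surface $V$ with a morphism $u:V\to\mathbb P^1$ and a section $E$ such that $\tilde Y$ is smooth, (3) holds. If $(K_V+\Phi)\cdot E<0$, then $K_V\cdot E\le-2$, so $E^2=-2-K_V\cdot E\ge0$ and $E$ is nef. Then no multiple of $K_V+\Phi$ is effective, and $\kappa(\tilde Y)=-\infty$.

We have to get rid of the summand $\Phi$. Dividing by an involution that ramifies exactly along a fibre of $u\circ p_V$ does this.

**Step 2: the quotient $Y$ is terminal.** Since $\pi\sigma=-\pi$ and $u\tau=-u$, the involution $\gamma=(\sigma,\tau)$ acts on $\tilde Y$. By (S2) for both surfaces,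
$$\mathrm{Fix}(\gamma)=\bigl(\pi^{-1}(0)\times u^{-1}(0)\bigr)\sqcup\{(f_a,e_i)\}.$$
The first part is a smooth surface fixed pointwise. There $\gamma$ is a reflection and the quotient is smooth. At $(f_a,e_i)$ there are coordinates $(z,v)$ on $R$ and $(w,v)$ on $V$, with $v=1/\pi$ and $v=1/u$ respectively. So $(z,w,v)$ are coordinates on $\tilde Y$, and $\gamma=-\mathrm{id}$. Hence $Y=\tilde Y/\gamma$, with quotient map $q:\tilde Y\to Y$, is a projective threefold whose only singularities are $\frac12(1,1,1)$-points. In particular $Y$ is terminal. As a finite quotient of a smooth variety it is $\mathbb Q$-factorial.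

**Step 3: compute $K_Y$.** In codimension $1$ the map $q$ is ramified exactly along $p_V^*(u^{-1}(0))\sim p_V^*\Phi$, with index $2$. So (3) gives
$$q^*K_Y\sim p_V^*K_V. \tag{4}$$
Let $h:Y\to W$ be induced by the $\gamma$-invariant morphism $\nu\varepsilon p_V$. Put $S_i=q(\tilde S_i)$. The surface $\tilde S_i\cong R$ is $\gamma$-invariant, and $\gamma$ acts on it as $\sigma$. As $q$ is unramified at its generic point, $q^*S_i=\tilde S_i$. The map $\tilde S_i/\gamma\to S_i$ is finite and bijective, hence birational in characteristic $0$, so $\mathbb C(S_i)=\mathbb C(R)^\sigma$. By (4) and (S1), $q^*K_Y\sim q^*h^*(K_W+M)+\sum q^*S_i$. Applying $q_*$, with $q_*q^*=2$,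
$$K_Y\sim_{\mathbb Q}h^*(K_W+M)+\sum_iS_i. \tag{5}$$

**Step 4: a morphism contracting each $S_i$ along $\tilde\psi$.** Since $\tilde\psi p_R$ is $\gamma$-invariant, it induces $\psi:Y\to\mathbb P^1$. Put $g_0=(\psi,h):Y\to\mathbb P^1\times W$. Over a general point of $W$ the fibre of $\tilde Y$ consists of two fibres of $\pi$, interchanged by $\gamma$, and $\tilde\psi$ is finite of degree $N\cdot F=2$ on each. So $g_0$ is surjective and generically finite. Let
$$Y\xrightarrow{\ g\ }\bar Y\to\mathbb P^1\times W$$
be its Stein factorization. Then $\bar Y$ is a normal projective threefold, and $g$ is birational because it is generically finite with connected fibres. Since $g_0(S_i)=\mathbb P^1\times\{p_i\}$, $g(S_i)$ is a curve. So the $S_i$ are $g$-exceptional.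

**Step 5: the automorphism.** $(\theta,\mathrm{id}_V)$ preserves $\tilde Y$ (as $\pi\theta=\pi$) and commutes with $\gamma$ (as $\theta\sigma=\sigma\theta$). So it induces $\alpha\in\mathrm{Aut}(Y)$ with $\alpha(S_i)=S_i$, and $\alpha|_{S_i}$ is induced by $\theta$ under $\tilde S_i\cong R$.

Under $\tilde S_i\cong R$ the map $p_V:\tilde S_i\to E_i\cong\mathbb P^1$ is $\pi$. So (4) gives
$$q^*K_Y|_{\tilde S_i}\equiv(K_V\cdot E_i)F=-F. \tag{6}$$
This class is $\theta$-invariant, so $K_Y$ cannot distinguish the pencil $N$ from its translates $(\theta^k)^*N$. That symmetry is what we exploit.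

## 7. Infinitely many flipping rays, and no one-step contraction of $S_i$

**Proposition 8 (Theorem B(2)).** $Y$ has infinitely many $K_Y$-negative extremal rays of flipping type.

*Proof.* **Step 1: the candidate curves.** Fix $i$ and let $O^{(j)}=\theta^j(O_1)$. This is a $(-1)$-curve, a section of $\pi$ since $\pi\theta=\pi$, and $\sigma$-invariant since $\theta\sigma=\sigma\theta$. Put $\tilde C_j=O^{(j)}\times_{\mathbb P^1}E_i\cong\mathbb P^1$ and $C_j=q(\tilde C_j)$.

**Step 2: a morphism contracting only $C_j$.** Let $R\to R^{(j)}$ and $V\to V^{(i)}$ be the contractions of $O^{(j)}$ and $E_i$. The involutions descend, so we get a $\gamma$-equivariant morphism $\tilde Y\to R^{(j)}\times V^{(i)}$. A contracted curve has image a point or $O^{(j)}$ in $R$, and a point or $E_i$ in $V$. If one image is a point, then $\pi=u$ is constant on the curve. Then the other image lies in a fibre and is also a point, since $O^{(j)},E_i$ are sections; this is impossible. So the only contracted curve is $\tilde C_j$. Dividing by $\gamma$ and taking the Stein factorization gives a morphism with connected fibres from $Y$ to a normal projective threefold, contracting exactly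 the curve $C_j$. It is birational and small.

**Step 3: the sign of $K_Y$.** Since $\gamma$ acts on $\tilde C_j$ by $u\mapsto-u$, $q_*\tilde C_j=2C_j$, and
$$K_Y\cdot C_j=\tfrac12\,q^*K_Y\cdot\tilde C_j=\tfrac12K_V\cdot E_i=-\tfrac12.$$
By Lemma 2, $C_j$ spans a $K_Y$-negative extremal ray of flipping type.

**Step 4: the rays are distinct.** By Lemma 7 the $O^{(j)}$ are distinct. So the $\tilde C_j$ are distinct and $\gamma$-invariant, and hence the $C_j$ are distinct. The contraction of the $j$-th ray contracts only $C_j$, so the rays are distinct. $\square$

This does not yet disprove the conjecture. Infinitely many first steps give infinitely many runs, but different runs may end at the same outcome: blow up a surface with nef canonical divisor at two points, and the two possible first steps lead to the same outcome. We need an outcome we can control.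

Nor can one contract $S_i$ along $\psi$ by a single extremal contraction of $Y$. Let $\tilde c$ be a general fibre of $\tilde\psi$ on $\tilde S_i\cong R$ and $c=q(\tilde c)$. By (6), $q^*K_Y\cdot\tilde c=-F\cdot N=-2$, so $c$ is $K_Y$-negative. But $O_1$ is contracted by $\tilde\psi$, so some fibre of $\tilde\psi$ has the form $O_1+D'$ with $D'\ge0$. In $Y$ this reads $[q_*\tilde c]=2[C_0]+[q_*D']$. If $c$ spanned an extremal ray, $[C_0]$ would lie on it, so $c$ would be contracted together with $C_0$. The contraction in Proposition 8 contracts only $C_0$, a contradiction. So other steps come first. We do not follow them individually, but run the MMP over $\bar Y$ and determine its end.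

## 8. The run over $\bar Y$ and its end product

**Proposition 9.** There is a run of the $K_Y$-MMP ending in an outcome $\varphi:Y\dashrightarrow X$ with a birational morphism $g_X:X\to\bar Y$ such that $g=g_X\varphi$. It contracts all $S_i$. With $h_X:X\to\bar Y\to W$ we have $K_X\sim_{\mathbb Q}h_X^*(K_W+M)$, and $\kappa(Y)=\kappa(W,K_W+M)$.

*Proof.* **Step 1: stay over $\bar Y$.** Let $A$ be ample on $\bar Y$, $Z_0=Y$, $g_0'=g$. Inductively let $Z_j$ be $\mathbb Q$-factorial, terminal and projective, with a birational morphism $g_j':Z_j\to\bar Y$ compatible with $Y\dashrightarrow Z_j$. Suppose a curve $C$ has $g_j'(C)$ a point and $K_{Z_j}\cdot C<0$. By the cone theorem $[C]=\zeta+\sum a_m[C_m]$ with $K_{Z_j}\cdot\zeta\ge0$ and $a_m>0$. As $g_j'^*A$ is nef and zero on $C$, it is zero on all summands, and some $C_m$ occurs because $K_{Z_j}\cdot C<0$. So there is a $K_{Z_j}$-negative extremal ray $\mathcal R$ of $\overline{NE}(Z_j)$, for the whole of $Z_j$, with $g_j'^*A\cdot\mathcal R=0$. Every curve contracted by $\mathrm{cont}_{\mathcal R}$ is contracted by $g_j'$, so $g_j'$ factors through $\mathrm{cont}_{\mathcal R}$ by the rigidity lemma. Hence $\mathrm{cont}_{\mathcal R}$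 is birational, and its target maps to $\bar Y$. Performing the divisorial contraction or flip gives $Z_{j+1}$. It is again $\mathbb Q$-factorial by [KM, 3.36, 3.37], so $K_{Z_{j+1}}$ is $\mathbb Q$-Cartier, and terminal by Lemma 1. It is projective, with a compatible birational morphism to $\bar Y$.

By termination this stops at some $X=Z_n$ with $K_X$ nef over $\bar Y$.

**Step 2: all $S_i$ have been contracted.** By Lemma 1, $\varphi^{-1}$ contracts no divisor, and $h=h_X\varphi$. So pushing (5) forward gives
$$K_X\sim_{\mathbb Q}h_X^*(K_W+M)+D,$$
where $D\ge0$ is the sum of the strict transforms of those $S_i$ not contracted by $\varphi$. Since $g(S_i)$ is a curve, $D$ is $g_X$-exceptional. The first summand is pulled back from $\bar Y$, so $D\equiv K_X$ over $\bar Y$, and $D$ is nef over $\bar Y$. The negativity lemma for $H=-D$ (here $-H=D$ is nef over $\bar Y$ and the pushforward of $H$ is $0$) gives $-D\ge0$. So $D=0$.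

**Step 3: $K_X$ is globally nef.** Now $K_X\sim_{\mathbb Q}h_X^*(K_W+M)$, and $K_W+M$ is globally generated, so $K_X$ is nef. Since $h_X$ is surjective, $\kappa(X)=\kappa(W,K_W+M)\in\{0,1,2\}$ according to the choice of $(W,M)$, and $\kappa(Y)=\kappa(X)$ by Lemma 1. $\square$

## 9. The subfield of $\mathbb C(S)$ that $X$ remembers

Let $S=S_1$. Since $Y$ is normal and $X$ projective, $\varphi$ is defined at the generic point of $S$. Let $T_X\subset X$ be the closure of the image of $S$.

**$T_X$ is a curve.** If $T_X$ were a divisor, then $\mathcal O_{X,T_X}\subset\mathcal O_{Y,S}$ would be discrete valuation rings of the same field, one dominating the other, hence equal. Then $\varphi$ would be an isomorphism at the generic point of $S$, and $S$ would not be contracted. So $\dim T_X\le1$. As $g=g_X\varphi$, $T_X$ dominates the curve $g(S)$. So $T_X$ is a curve.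

Let $\mathcal K=(\varphi|_S)^*\mathbb C(T_X)\subset\mathbb C(S)$; it records the pencil along which $\varphi$ contracts $S$.

**Lemma 10.** Let $x,y$ be the coordinates on $\mathcal Q=\mathbb P^1\times\mathbb P^1$. Inside $\mathbb C(S)=\mathbb C(R)^\sigma=\mathbb C(\mathcal Q)=\mathbb C(x,y)$,
$$\mathcal K=\mathbb C(x)=\tilde\psi^*\mathbb C(\mathbb P^1). \tag{7}$$

*Proof.* The composite $S\dashrightarrow T_X\to g(S)\to\mathbb P^1\times\{p_1\}$ is induced by $\tilde\psi$, that is, by $x$. So $\mathbb C(x)\subset\mathcal K\subset\mathbb C(x,y)$, and $\mathcal K$ has transcendence degree $1$. Hence $\mathcal K$ is algebraic over $\mathbb C(x)$, which is algebraically closed in $\mathbb C(x,y)$. $\square$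

In the node example the two small resolutions would give $\mathbb C(x)$ and $\mathbb C(y)$ inside $\mathbb C(E)=\mathbb C(x,y)$. We do not need to know anything about the flips in the run: whatever they did, the pencil recorded by $X$ is $\tilde\psi$.

## 10. No power of $\alpha$ descends to $X$

*Proof of Theorem A.* The threefold $Y$ of Section 6 is $\mathbb Q$-factorial, terminal and projective with only $\frac12(1,1,1)$-points. By Proposition 9 it has $\kappa(Y)=0,1,2$ according to the choice of $(W,M)$, and an outcome $\varphi:Y\dashrightarrow X$. The run has at least one step, since $\varphi$ contracts $S$. By Lemma 4 all $\varphi_n=\varphi\alpha^n$ are outcomes, and they are pairwise different once we exclude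
$$\beta\varphi=\varphi\alpha^k,\qquad \beta\in\mathrm{Aut}(X),\ k\neq0.$$

Suppose this holds. Since $\alpha(S)=S$, both sides are defined at the generic point of $S$, and restricting to $S$,
$$\beta\circ\varphi|_S=\varphi|_S\circ\alpha^k|_S.$$
The closures of the images are $\beta(T_X)$ and $T_X$, so $\beta(T_X)=T_X$. Now pull back $\mathbb C(T_X)$ to $\mathbb C(S)$. The left side gives $(\varphi|_S)^*\beta^*\mathbb C(T_X)=\mathcal K$, because $\beta$ restricts to an automorphism of $T_X$. The right side gives $(\alpha^k|_S)^*\mathcal K$. So $(\alpha^k|_S)^*\mathcal K=\mathcal K$. Inside $\mathbb C(R)$, where $\alpha|_S$ is induced by $\theta$, (7) says that $(\theta^k)^*$ maps $\tilde\psi^*\mathbb C(\mathbb P^1)$ onto itself. This automorphism of the field $\mathbb C(\mathbb P^1)$ comes from some $\mu\in\mathrm{Aut}(\mathbb P^1)$, and $\tilde\psi\theta^k=\mu\tilde\psi$. This contradicts Lemma 7.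

So $\{(X,\varphi_n)\}_{n\in\mathbb Z}$ are infinitely many different minimal models of $Y$ reached via the $K_Y$-MMP. The conjecture is false. $\blacksquare$

All these outcomes have the same target $X$; they differ as models of $Y$, which is the notion in the question.

## 11. Smooth examples

*Proof of Theorem B(1).* Let $Y'\to Y$ be the blow-up of the $\frac12(1,1,1)$-points. By Section 1, $Y'$ is smooth, the exceptional divisors are planes $P\cong\mathbb P^2$ with normal bundle $\mathcal O(-2)$, and $K_{Y'}$ is the pullback of $K_Y$ plus $\frac12\sum P$. Contract the planes one at a time. The intermediate varieties are blow-ups of $Y$ at some of the points. They have only $\frac12(1,1,1)$-points, so they are terminal, and $\mathbb Q$-factorial because quotient singularities are. Each contraction contracts only curves in one plane; these are numerically proportional, and $K\cdot(\text{line})=\frac12\cdot(-2)=-1$. By Lemma 2 each contraction is a divisorial step. Following these steps by the runs of Section 10 gives outcomes $Y'\to Y\overset{\varphi_n}{\dashrightarrow}X$. They are pairwise different, since $\beta\varphi_m=\varphi_n$ as maps from $Y'$ implies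 the same on $Y$. Clearly $\kappa(Y')=\kappa(Y)$. $\blacksquare$

Theorem B(2) is Proposition 8.

## 12. Kodaira dimensions $-\infty$ and $3$

*Proof of Theorem B(3).* Let $Y$ be any terminal projective threefold, not necessarily $\mathbb Q$-factorial, and $\varphi:Y\dashrightarrow X$ an outcome. As noted in Section 2, every canonical divisor in the run is $\mathbb Q$-Cartier. So Lemma 1 applies: $X$ is terminal, $\varphi^{-1}$ contracts no divisor, (1) holds, and $\kappa(Y)=\kappa(X)$.

**The case $\kappa(Y)=-\infty$.** As $K_X$ is nef and $X$ is a terminal projective threefold, Miyaoka's theorem gives $\kappa(X)\ge0$. So $\kappa(Y)\geq 0$ whenever an outcome exists, and there are none if $\kappa(Y)=-\infty$.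

**The case $\kappa(Y)=3$.** We turn every outcome into a weak log canonical model of one fixed pair, and use Theorem E of Birkar–Cascini–Hacon–McKernan (*Existence of minimal models for varieties of log general type*, J. AMS 23 (2010)) in the following form. Let $Y$ be normal projective with $(Y,\Delta_0)$ klt for some $\Delta_0$, let $\mathcal V\subset\mathrm{WDiv}_{\mathbb R}(Y)$ be a finite-dimensional affine subspace defined over $\mathbb Q$, and let $A_0$ be a general ample $\mathbb Q$-divisor (in particular without components in common with the elements of $\mathcal V$). Then there are finitely many birational maps $\psi_j:Y\dashrightarrow Z_j$ such that every weak log canonical model $\psi:Y\dashrightarrow Z$ of a log canonical pair $(Y,A_0+B)$ with $0\le B\in\mathcal V$ is of the form $\psi=\xi\circ\psi_j$ with $\xi:Z_j\to Z$ an isomorphism. Here $\psi$ is a weak log canonical model of $(Y,\Delta)$ if $\psi^{-1}$ contracts no divisor, $K_Z+\psi_*\Delta$ is nef, and on a common resolution the pullback of $K_Y+\Delta$ equals that of $K_Z+\psi_*\Delta$ plus an effective divisor exceptional over $Z$.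

By Kodaira's lemma write $K_Y\sim_{\mathbb Q}A+E$ with $A$ a general ample $\mathbb Q$-divisor and $E\ge0$ a $\mathbb Q$-divisor, without common components. Choose a rational $0<\epsilon\ll1$ such that $(Y,\Delta)$ is klt, where $\Delta=\epsilon(A+E)\sim_{\mathbb Q}\epsilon K_Y$. This is possible since $Y$ is terminal.

Let $a,b,G$ be as in (1). For some $m>0$ and some rational function $f$ we have $m(\Delta-\epsilon K_Y)=\mathrm{div}(f)$. Pushing forward, $m(\varphi_*\Delta-\epsilon K_X)=\mathrm{div}(f)$ on $X$, because $\varphi^{-1}$ contracts no divisor. Pull both back to $\Gamma$ and subtract: $a^*\Delta-b^*\varphi_*\Delta=\epsilon(a^*K_Y-b^*K_X)=\epsilon G$. Thus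
$$a^*(K_Y+\Delta)=b^*(K_X+\varphi_*\Delta)+(1+\epsilon)G,$$
and $K_X+\varphi_*\Delta\sim_{\mathbb Q}(1+\epsilon)K_X$ is nef. So $\varphi$ is a weak log canonical model of $(Y,\Delta)$. The theorem with $\Delta_0=0$, $A_0=\epsilon A$, $\mathcal V=\mathbb RE$, $B=\epsilon E$ gives finitely many such $\varphi$ up to isomorphisms compatible with the maps from $Y$.

Together with Theorem A for $\kappa=0,1,2$ this proves (3). $\blacksquare$

## 13. Products, and all dimensions $n\ge3$

*Proof of Theorem B(4).* Let $n\ge3$ and $0\le k\le n-1$. Write $k=k_1+k_2$ with $0\le k_1\le2$, $0\le k_2\le n-3$. Let $Y'$ be as in Section 11 with $\kappa(Y')=k_1$ and pairwise different outcomes $\varphi_m':Y'\dashrightarrow X$, $m\in\mathbb Z$. Let $A$ be a product of $k_2$ curves of genus $2$ and $n-3-k_2$ elliptic curves (a point if $n=3$), so $K_A$ is nef and $\kappa(A)=k_2$.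

**Step 1: a run from $Y'$ times $A$ is a run from $Y'\times A$.** Consider a step of the run with contraction $c:Z\to Z'$, and suppose $Z\times A$ is terminal and $\mathbb Q$-factorial, as is true for $Z=Y'$. The curves contracted by $c\times\mathrm{id}_A$ are the $C\times\{a\}$ with $C$ contracted by $c$. For a Cartier divisor $L$ on $Z\times A$ we have $L\cdot(C\times\{a\})=L|_{Z\times\{a\}}\cdot C$, so for fixed $a$ these classes are proportional, as the classes $[C]$ are. And $C\times\{a\}$ is algebraically equivalent to $C\times\{a'\}$. So all these classes are proportional, and $K_{Z\times A}\cdot(C\times\{a\})=K_Z\cdot C<0$. By Lemma 2, $c\times\mathrm{id}_A$ is the contraction of a $K$-negative extremal ray.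

If $c$ contracts the prime divisor $E$, then $c\times\mathrm{id}_A$ contracts the prime divisor $E\times A$, and the step is divisorial. If $c$ is small with flip $c^+:Z^+\to Z'$, then $c\times\mathrm{id}_A$ and $c^+\times\mathrm{id}_A$ are small. The divisor $K_{Z^+\times A}$ is the sum of the pullback of $K_{Z^+}$, which is ample over $Z'\times A$, and the pullback of $K_A$, which comes from $Z'\times A$. So it is ample over $Z'\times A$, and $Z^+\times A$ is the flip. The next variety is again $\mathbb Q$-factorial by [KM, 3.36, 3.37], and terminal by Lemma 1. The induction continues.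

**Step 2: the outcomes are different.** Hence the maps $\Psi_m=\varphi_m'\times\mathrm{id}_A:Y'\times A\dashrightarrow X\times A$ are outcomes, as $K_{X\times A}$ is nef. If $\beta\Psi_m=\Psi_{m'}$ with $\beta\in\mathrm{Aut}(X\times A)$, then $\beta=(\varphi'_{m'}\varphi_m'^{-1})\times\mathrm{id}_A$ as a rational map. So $\beta$ commutes with the projection to $A$, and over a general $a\in A$ it restricts to an automorphism of $X$ equal to $\varphi'_{m'}\varphi_m'^{-1}$. By Section 11, $m=m'$.

Finally $Y'\times A$ is smooth of dimension $n$, and $\kappa(Y'\times A)=k_1+k_2=k$. $\blacksquare$
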